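\title{The Cheeger--Kohler-Jobin inequality for convex sets}

\begin{abstract}
We prove that among open bounded convex sets $\Omega\subset\mathbb{R}^N$, $N\ge 2$, the scale invariant product $T_2(\Omega)^{1/(N+2)}h_1(\Omega)$ of the torsional rigidity and the Cheeger constant is minimized by balls, and only by balls. The same holds for every $p$-torsional rigidity, $1<p\le\infty$, with an explicit remainder that depends on the isoperimetric excess of the Cheeger set. The inequality fails without convexity. The proof tests the torsional rigidity of the Cheeger set with functions of the distance to the boundary and controls the perimeters of the inner parallel sets by the Brunn--Minkowski inequality for surface area.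
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $N\ge 2$, $|E|$ is the Lebesgue measure of $E\subset\mathbb{R}^N$, $B(x,R)$ is the open ball of center $x$ and radius $R$, $B_R=B(0,R)$, and $\omega_N=|B_1|$. A \emph{convex set} always means a nonempty, open, bounded, convex subset of $\mathbb{R}^N$; the closure of a convex set is called a \emph{convex body}.

\subsection*{Torsional rigidity and Cheeger constant}
Let $\Omega\subset\mathbb{R}^N$ be open and bounded. Its \emph{torsional rigidity} is
\[
T_2(\Omega)=\max\left\{\frac{\left(\int_\Omega|u|\,dx\right)^2}{\int_\Omega|\nabla u|^2\,dx}\ :\ u\in W^{1,2}_0(\Omega)\setminus\{0\}\right\}=\int_\Omega w_\Omega\,dx,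
\]
where $w_\Omega\in W^{1,2}_0(\Omega)$ solves $-\Delta w_\Omega=1$ in $\Omega$, $w_\Omega=0$ on $\partial\Omega$. Its \emph{Cheeger constant} is
\[
h_1(\Omega)=\inf\left\{\frac{P(E)}{|E|}\ :\ E\subset\Omega\ \text{measurable},\ |E|>0\right\},
\]
where $P(E)=\sup\{\int_E\operatorname{div}\phi\,dx:\phi\in C^1_c(\mathbb{R}^N;\mathbb{R}^N),\ |\phi|\le1\}$ is the De Giorgi perimeter. For convex $\Omega$ the Cheeger constant coincides with
\[
\lambda_{1,1}(\Omega)=\inf\left\{\frac{\int_\Omega|\nabla u|\,dx}{\int_\Omega|u|\,dx}\ :\ u\in C_c^\infty(\Omega)\setminus\{0\}\right\}.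
\]
Thus $T_2^{1/2}$ and $1/\lambda_{1,1}$ are the best constants $c$ in the inequality $\|u\|_{L^1}\le c\,\|\nabla u\|_{L^p}$ for $p=2$ and $p=1$. Both measure how thick $\Omega$ is: enlarging $\Omega$ increases $T_2$ and decreases $h_1$. Under dilations $T_2(t\Omega)=t^{N+2}T_2(\Omega)$ and $h_1(t\Omega)=t^{-1}h_1(\Omega)$, so the functional $T_2(\Omega)^{1/(N+2)}h_1(\Omega)$ is scale invariant. It is known that it attains a minimum among convex sets; we shall not use this fact. The question is which sets are the minimizers.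

For the unit ball $w_{B_1}=(1-|x|^2)/(2N)$, so $T_2(B_1)=\omega_N/(N(N+2))$. The isoperimetric inequality $P(E)\ge N\omega_N^{1/N}|E|^{(N-1)/N}$ gives
\begin{equation}\label{eq:hvol}
h_1(\Omega)\ge N\left(\frac{\omega_N}{|\Omega|}\right)^{1/N}
\end{equation}
for every $\Omega$, and in particular $h_1(B_1)=P(B_1)/|B_1|=N$.

At the other extreme take the slab $\Omega_L=(0,L)^{N-1}\times(0,1)$ with $L$ large, and the field $\xi(x)=(x_N-\frac12)e_N$, which has $\operatorname{div}\xi=1$ and $|\xi|\le\frac12$ in $\Omega_L$. Cutting $\xi$ off outside $\Omega_L$ in the definition of $P$ gives $|E|\le\frac12P(E)$ for $E\subset\Omega_L$, so $h_1(\Omega_L)\ge2$. The slab contains $\lfloor L\rfloor^{N-1}$ disjoint balls of radius $\frac12$, and the sum of their torsion functions shows $T_2(\Omega_L)\ge\lfloor L\rfloor^{N-1}T_2(B_{1/2})$. So the functional tends to infinity on elongated slabs, and together with \eqref{eq:hvol} this makes the ball the natural candidate.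

The slab also rules out the two cheapest proofs. First, \eqref{eq:hvol} cannot be paired with a lower bound for $T_2$ in terms of volume: from $\int|u|=-\int\xi\cdot\nabla|u|\le\|\xi\|_{L^2}\|\nabla u\|_{L^2}$ we get $T_2(\Omega_L)\le L^{N-1}/12$, so $T_2(\Omega_L)|\Omega_L|^{-(N+2)/N}\to0$. Second, a convex set with $h_1=N$ need not contain a unit ball: since $2\le h_1(\Omega_L)\le P(\Omega_L)/|\Omega_L|\to2$, the dilate of $\Omega_L$ with Cheeger constant $N$ has thickness close to $2/N$.

\subsection*{Results}
It is conjectured in \cite{CKJ}, under the name of Cheeger--Kohler-Jobin inequality, that balls are the only minimizers among convex sets. We prove this.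

\begin{theorem}\label{thm:main}
Let $\Omega\subset\mathbb{R}^N$ be an open, bounded, convex set and let $B\subset\mathbb{R}^N$ be any ball. Then
\[
T_2(\Omega)^{\frac1{N+2}}h_1(\Omega)\ge T_2(B)^{\frac1{N+2}}h_1(B),
\qquad\text{that is,}\qquad
T_2(\Omega)\,h_1(\Omega)^{N+2}\ge\frac{N^{N+1}\omega_N}{N+2},
\]
and equality holds if and only if $\Omega$ is a ball.
\end{theorem}

The exponent $2$ plays no special role. For $1<p<\infty$ let $q=p/(p-1)$ and
\[
T_p(\Omega)=\max\left\{\frac{\left(\int_\Omega|u|\,dx\right)^p}{\int_\Omega|\nabla u|^p\,dx}\ :\ u\in W^{1,p}_0(\Omega)\setminus\{0\}\right\},\qquad \mathcal{T}_q(\Omega)=T_p(\Omega)^{\frac1{p-1}},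
\]
and put $\mathcal{T}_1(\Omega)=\int_\Omega\operatorname{dist}(x,\partial\Omega)\,dx$. For $q>1$ the number $\mathcal{T}_q^{1/q}=T_p^{1/p}$ is the best constant in $\|u\|_{L^1}\le c\,\|\nabla u\|_{L^p}$. The quantity $\mathcal{T}_1$ is the endpoint $p=\infty$: a Lipschitz function that vanishes on $\partial\Omega$ satisfies $|u|\le\|\nabla u\|_{L^\infty}\operatorname{dist}(\cdot,\partial\Omega)$, with equality for the distance itself. We have $\mathcal{T}_2=T_2$ and $\mathcal{T}_q(t\Omega)=t^{N+q}\mathcal{T}_q(\Omega)$, so $\mathcal{T}_q(\Omega)h_1(\Omega)^{N+q}$ is scale invariant.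

A \emph{Cheeger set} of $\Omega$ is a set that attains the infimum in the definition of $h_1(\Omega)$. A convex set $\Omega$ has a unique Cheeger set, and it is convex \cite{AC}; we denote by $C\subset\Omega$ its open convex representative (see (F4) in Section~\ref{sec:tools}). The \emph{isoperimetric excess} of a convex set $K$ is
\[
y(K)=\left(\frac{P(K)}{N\omega_N^{1/N}|K|^{(N-1)/N}}\right)^{\frac N{N-1}}-1\ \ge0 .
\]
Equivalently,
\begin{equation}\label{eq:excess}
P(K)=N\omega_N^{1/N}\bigl((1+y(K))\,|K|\bigr)^{\frac{N-1}N},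
\end{equation}
which says that the ball with the same perimeter as $K$ has volume $(1+y(K))|K|$.

\begin{theorem}\label{thm:general}
Let $\Omega$ be a convex set with Cheeger set $C$, let $B$ be a ball, let $q\in[1,\infty)$ and $y=y(C)$. Then
\begin{equation}\label{eq:general}
\mathcal{T}_q(\Omega)\,h_1(\Omega)^{N+q}\ge\frac{\mathcal{T}_q(\Omega)}{\mathcal{T}_q(C)}\left[\frac{(1+y)^{1+\frac Nq}}{1+(1+\frac Nq)y}\right]^{\frac{q(N-1)}N}\mathcal{T}_q(B)\,h_1(B)^{N+q}\ge\mathcal{T}_q(B)\,h_1(B)^{N+q},
\end{equation}
and $\mathcal{T}_q(\Omega)h_1(\Omega)^{N+q}=\mathcal{T}_q(B)h_1(B)^{N+q}$ if and only if $\Omega$ is a ball. In particular, for $p=2$,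
\begin{equation}\label{eq:remainder}
\frac{T_2(\Omega)\,h_1(\Omega)^{N+2}}{T_2(B)\,h_1(B)^{N+2}}\ge1+\frac{(N-1)(N+2)\,y^2}{4+2(N+2)\,y}.
\end{equation}
\end{theorem}

Theorem~\ref{thm:main} is the case $q=2$. The remainder can be expressed through the \emph{Fraenkel asymmetry} $\mathcal{A}(C)=\inf_x|C\,\triangle\,B(x,R)|/|C|$, where $|B_R|=|C|$.

\begin{corollary}\label{cor:stability}
There is $\kappa_N>0$, depending only on $N$, such that every convex set $\Omega$ with Cheeger set $C$ satisfies
\[
\frac{T_2(\Omega)\,h_1(\Omega)^{N+2}}{T_2(B)\,h_1(B)^{N+2}}\ge1+\kappa_N\,\mathcal{A}(C)^4 .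
\]
\end{corollary}

We do not claim that the exponent $4$ is optimal. Finally, convexity cannot be dropped.

\begin{proposition}\label{prop:counter}
Among bounded open connected Lipschitz sets, $\inf T_2(\Omega)^{\frac1{N+2}}h_1(\Omega)=0$, and the same holds with $\lambda_{1,1}$ in place of $h_1$.
\end{proposition}

Section~\ref{sec:plane} shows the method for $N=2$ and $p=2$. Sections~\ref{sec:tools}--\ref{sec:cheeger} contain the proof of Theorem~\ref{thm:general} and Corollary~\ref{cor:stability}, and Section~\ref{sec:holes} the proof of Proposition~\ref{prop:counter}.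

\section{The method in the plane}\label{sec:plane}

We need a lower bound for a maximum, so we need a test function, and it must be exact on the ball. On the ball the torsion function depends only on the distance to the boundary. This suggests the following objects, which are used in the whole paper. For a convex set $K\subset\mathbb{R}^N$ let $V=|K|$, $d(x)=\operatorname{dist}(x,\partial K)$, $r=\max_K d$, and for $0\le t<r$
\begin{equation}\label{eq:parallel}
K_t=\{x\in K:d(x)>t\},\qquad A(t)=|K_t|,\qquad S(t)=P(K_t).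
\end{equation}
The sets $K_t$ are the \emph{inner parallel sets} of $K$. They are convex, $S$ is nonincreasing, and $A$ decreases from $V$ to $0$ with $A'=-S$. In this section we take these facts for granted and differentiate freely; the justifications are in Sections~\ref{sec:parallel} and~\ref{sec:torsion}.

\emph{The test function.} For $u=f(d)$ with $f(0)=0$ and $f'\ge0$ one has $\int_Ku=\int_0^rf'A\,dt$ and $\int_K|\nabla u|^2=\int_0^rf'^2S\,dt$. By the Cauchy--Schwarz inequality, $(\int f'A)^2\le\int f'^2S\cdot\int A^2/S$, with equality for $f'=A/S$. With this best choice,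
\begin{equation}\label{eq:plane1}
T_2(K)\ge\int_0^r\left(\frac{A}{S}\right)^2S\,dt .
\end{equation}
Since $S\,dt=-dA$, the natural variable is the volume $a=A(t)\in(0,V)$, and what is needed is an \emph{upper} bound for $S(t)$ in terms of $A(t)$.

\emph{The perimeter of the inner parallel sets.} Let now $N=2$ and $y=y(K)$, so that $P(K)^2=4\pi V(1+y)$; the value of $T_2h_1^4$ on a disk is $2\pi$. The isoperimetric inequality bounds $S$ from below, which is the wrong direction. The bound $S\le P(K)$ gives $T_2(K)\ge V^3/(3P(K)^2)$, hence $T_2(K)(P(K)/V)^4\ge\frac{4\pi}3(1+y)$, which reaches $2\pi$ only for $y\ge\frac12$. We must use that $S$ decreases at a definite rate. For $s<t$ the set $K_s$ contains the neighborhood of radius $t-s$ of $K_t$, and the perimeter of that neighborhood is $S(t)+2\pi(t-s)$: for a polygon, its boundary consists of the translated edges and of arcs whose angles are the exterior angles. Hence $S'\le-2\pi$ and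
\[
(S^2-4\pi A)'=2SS'+4\pi S\le0 .
\]
The isoperimetric deficit does not increase along the inner parallel sets, so $S(t)^2\le4\pi(A(t)+yV)$. This is exact for a disk. Inserting it in \eqref{eq:plane1} and substituting $a=Vb$,
\[
T_2(K)\ge\frac{V^2}{4\pi}I(y),\qquad I(y)=\int_0^1\frac{b^2\,db}{b+y},\qquad\text{so}\qquad T_2(K)\left(\frac{P(K)}V\right)^4\ge4\pi(1+y)^2I(y).
\]

\emph{The one-variable inequality.} Here $2I(y)=1-2y+2y^2\ln(1+1/y)$, while $(1+y)^2=1+2y+y^2$. The loss in torsion and the gain in perimeter cancel to first order in $y$, so there is no room to waste. The Cauchy--Schwarz inequality wastes nothing at first order: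
\[
\frac14=\left(\int_0^1b\,db\right)^2\le I(y)\int_0^1(b+y)\,db=I(y)\,\frac{1+2y}2 .
\]
Therefore
\begin{equation}\label{eq:plane2}
T_2(K)\left(\frac{P(K)}{|K|}\right)^4\ge2\pi\,\frac{(1+y)^2}{1+2y}=2\pi\left(1+\frac{y^2}{1+2y}\right).
\end{equation}
For a square of side $2$ we have $A=4(1-t)^2$ and $S=8(1-t)$, the deficit $S^2-4\pi A=16(4-\pi)(1-t)^2$ decreases, and \eqref{eq:plane1} gives $T_2\ge\frac12$, so the left side of \eqref{eq:plane2} is at least $8$. With $y=4/\pi-1$ the right side is $32/(8-\pi)$, which exceeds $2\pi$ because $(\pi-4)^2>0$.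

\emph{The Cheeger set.} Applied to $K=\Omega$, inequality \eqref{eq:plane2} bounds the wrong quantity, since $P(\Omega)/|\Omega|\ge h_1(\Omega)$. The inequality may be strict: cutting from the square a corner triangle with legs $\varepsilon$ removes $(2-\sqrt2)\varepsilon$ from the perimeter and only $\varepsilon^2/2$ from the area, which lowers the ratio for small $\varepsilon$. The remedy is to take for $K$ the Cheeger set $C$. It is convex, $h_1(\Omega)=P(C)/|C|$, and $T_2(\Omega)\ge T_2(C)$. Then \eqref{eq:plane2} becomes \eqref{eq:remainder} for $N=2$.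

In dimension $N$ and for general $p$ the scheme is the same. The additivity of the perimeter is replaced by the Brunn--Minkowski inequality for surface area, the first use of Cauchy--Schwarz by H\"older's inequality, and the second by Jensen's inequality.

\section{Tools}\label{sec:tools}

A convex set $K$ is the interior of its closure, its boundary is Lebesgue null, and $P(K)=P(\overline K)=\mathcal{H}^{N-1}(\partial K)$ is the usual surface area. For sets $K,L$ we write $K+L=\{x+z:x\in K,\ z\in L\}$. We use the following facts.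
\begin{itemize}
\item[(F1)] \emph{Brunn--Minkowski inequality for surface area.} For convex bodies $K,L$,
\[
P(K+L)^{\frac1{N-1}}\ge P(K)^{\frac1{N-1}}+P(L)^{\frac1{N-1}} .
\]
This is \cite[Theorem 7.4.5]{Sch} applied to $P(K)=N\,V(K[N-1],\overline{B_1})$, where the mixed volume $V(K[N-1],L)$ is given by $|K+\varepsilon L|=|K|+N\varepsilon\,V(K[N-1],L)+O(\varepsilon^2)$ as $\varepsilon\downarrow0$. We use (F1) only when $L$ is a ball.
\item[(F2)] \emph{Monotonicity.} If $K\subset L$ are convex bodies, then $P(K)\le P(L)$.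
\item[(F3)] \emph{Isoperimetric inequality and coarea formula.} If $0<|E|<\infty$, then $P(E)\ge N\omega_N^{1/N}|E|^{(N-1)/N}$, with equality only if $E$ is a ball up to a null set. If $v$ is Lipschitz on an open set $U$ and $g\ge0$ is Borel on $\mathbb{R}$, then $\int_Ug(v)|\nabla v|\,dx=\int_{\mathbb{R}}g(t)\,\mathcal{H}^{N-1}(\{v=t\})\,dt$.
\item[(F4)] \emph{Cheeger sets} \cite{AC}. A convex body has a unique Cheeger set, and it is convex.
\end{itemize}

Two consequences are used below. If convex sets $K,L$ differ by a null set, then $K\setminus\overline L$ is open and null, hence empty, so $K\subset\operatorname{int}\overline L=L$, and by symmetry $K=L$. Thus $y(K)=0$ if and only if $K$ is a ball. Next, let $\Omega$ be convex. Since $\partial\Omega$ is null and the perimeter ignores null sets, $\Omega$ and $\overline\Omega$ have the same Cheeger constant. Let $C$ be the interior of the closed convex representative of the Cheeger set of $\overline\Omega$. Then $C\subset\operatorname{int}\overline\Omega=\Omega$, the set $C$ is convex,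 and $P(C)/|C|=h_1(\Omega)$.

\begin{lemma}\label{lem:T}
Let $q\in[1,\infty)$ and let $\Omega$ be open and bounded.
\begin{itemize}
\item[(a)] If $\Omega'\subset\Omega$ is open and nonempty, then $\mathcal{T}_q(\Omega')\le\mathcal{T}_q(\Omega)$.
\item[(b)] $\mathcal{T}_q(B_1)=\dfrac{N^{1-q}\omega_N}{N+q}$, and so $\mathcal{T}_q(B)\,h_1(B)^{N+q}=\dfrac{N^{N+1}\omega_N}{N+q}$ for every ball $B$.
\item[(c)] If $B\subset\Omega$ is a ball and $B\ne\Omega$, then $\mathcal{T}_q(B)<\mathcal{T}_q(\Omega)$.
\end{itemize}
\end{lemma}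

\begin{proof}
(a) For $q>1$, extension by zero embeds $W^{1,p}_0(\Omega')$ in $W^{1,p}_0(\Omega)$. For $q=1$ and $x\in\Omega'$, the ball of center $x$ and radius $\operatorname{dist}(x,\partial\Omega')$ lies in $\Omega'\subset\Omega$, so $\operatorname{dist}(x,\partial\Omega)\ge\operatorname{dist}(x,\partial\Omega')$.

(b) Let $J=N^{1-q}\omega_N/(N+q)$ and note that $\int_{B_1}|x|^q\,dx=N\omega_N/(N+q)=N^qJ$. For $q=1$ we get $\int_{B_1}(1-|x|)\,dx=\omega_N/(N+1)=J$. Let $q>1$. For $u\in W^{1,p}_0(B_1)$, the identity $\operatorname{div}(x/N)=1$ and H\"older's inequality give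
\[
\int_{B_1}|u|\,dx=-\frac1N\int_{B_1}x\cdot\nabla|u|\,dx\le\frac1N\left(\int_{B_1}|x|^q\,dx\right)^{1/q}\|\nabla u\|_{L^p}=J^{1/q}\|\nabla u\|_{L^p},
\]
so $T_p(B_1)\le J^{p/q}=J^{p-1}$. The function $w=(1-|x|^q)/(qN^{q-1})$ has $|\nabla w|=(|x|/N)^{q-1}$. Since $p(q-1)=q$, we find $\int|\nabla w|^p=N^{-q}\int|x|^q=J$, and also $\int w=J$. So $w$ is a maximizer and $T_p(B_1)=J^{p-1}$. The second formula follows from $h_1(B_1)=N$ and scale invariance.

(c) The open set $U=\Omega\setminus\overline B$ is nonempty, for otherwise $\Omega\subset\operatorname{int}\overline B=B$. For $q=1$, use the pointwise inequality from (a) on $B$ and $\operatorname{dist}(\cdot,\partial\Omega)>0$ on $U$. For $q>1$, let $w\ge0$ be the maximizer for $B$ from (b), translated, dilated and extended by zero, and let $0\le\varphi\in C_c^\infty(U)$, $\varphi\ne0$. As $\nabla w$ and $\nabla\varphi$ have disjoint supports, the quotient of $w+\varepsilon\varphi$ is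
\[
\frac{\left(\int w+\varepsilon\int\varphi\right)^p}{\int|\nabla w|^p+\varepsilon^p\int|\nabla\varphi|^p}.
\]
The numerator grows linearly in $\varepsilon$ and the denominator only to order $\varepsilon^p$ with $p>1$, so for small $\varepsilon>0$ the quotient exceeds $T_p(B)$.
\end{proof}

\section{Inner parallel sets}\label{sec:parallel}

Let $K$ be a convex set, with the notation \eqref{eq:parallel}. We first collect the basic properties.

\begin{lemma}\label{lem:basic}
For $0\le t<r$ the set $K_t$ is convex, and $S$ is positive and nonincreasing. We have $|\nabla d|=1$ a.e., every level set of $d$ is null, and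
\begin{equation}\label{eq:coarea}
\int_Kg(d)\,dx=\int_0^rg(t)S(t)\,dt\qquad\text{for every Borel } g\ge0 .
\end{equation}
In particular $A(t)=\int_t^rS\,d\tau\le(r-t)S(t)$, and for every continuous $G$ on $[0,V]$,
\begin{equation}\label{eq:subst}
\int_0^rG(A(t))\,S(t)\,dt=\int_0^VG(a)\,da .
\end{equation}
\end{lemma}

\begin{proof}
If $x,x'\in K$ and $\lambda\in[0,1]$, then $K$ contains $(1-\lambda)B(x,d(x))+\lambda B(x',d(x'))$, which is the ball of center $(1-\lambda)x+\lambda x'$ and radius $(1-\lambda)d(x)+\lambda d(x')$. So $d$ is concave on $K$, and each $K_t$ is open, convex and nonempty. Hence $S>0$, and $S$ is nonincreasing by (F2).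

The function $d$ is $1$-Lipschitz, hence differentiable a.e.\ with $|\nabla d|\le1$. Along the segment from $x$ to a nearest boundary point $d$ decreases at unit rate, so $|\nabla d(x)|=1$ wherever the gradient exists. For $0<t<r$ we have $\{d=t\}=\partial K_t$: the inclusion $\supset$ is continuity, and if $d(x)=t$ and $d(x_0)=r$, then concavity gives $d>t$ on the segment $(x,x_0]$, so $x\in\partial K_t$. Now \eqref{eq:coarea} is the coarea formula. The indicator function of a point shows that level sets are null, and the indicator function of $(t,r]$ gives $A(t)=\int_t^rS$, which is at most $(r-t)S(t)$ by monotonicity. Thus $A$ is Lipschitz, $A'=-S$ a.e., $A(0)=V$ and $A(r^-)=0$. If $H$ is a primitive of $G$, then $H\circ A$ is Lipschitz with derivative $-G(A)S$ a.e., and integrating gives \eqref{eq:subst}.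
\end{proof}

We now look for the analog of the planar deficit $S^2-4\pi A$. Inequality (F1) is linear in $P^{1/(N-1)}$, so we measure perimeter by the radius $\rho(t)$ of the ball with the same perimeter as $K_t$, and we compare the volume of that ball with $A(t)$:
\[
\rho(t)=\left(\frac{S(t)}{N\omega_N}\right)^{\frac1{N-1}},\qquad D(t)=\omega_N\rho(t)^N-A(t).
\]
For $N=2$ this is $D=(S^2-4\pi A)/(4\pi)$. By \eqref{eq:excess}, $D(0)=y(K)V\ge0$.

\begin{lemma}\label{lem:deficit}
The function $D$ is nonincreasing on $[0,r)$. Consequently, with $y=y(K)$,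
\begin{equation}\label{eq:upper}
S(t)\le N\omega_N^{1/N}\bigl(A(t)+yV\bigr)^{\frac{N-1}N},\qquad0\le t<r .
\end{equation}
\end{lemma}

\begin{proof}
Let $0\le s<t<r$. If $x\in K_t$ and $|z|\le t-s$, then $|z|<d(x)$, so $x+z\in K$, and $d(x+z)\ge d(x)-(t-s)>s$. Passing to closures, $\overline{K_t}+(t-s)\overline{B_1}\subset\overline{K_s}$. A ball of radius $t-s$ has perimeter $N\omega_N(t-s)^{N-1}$, so (F2) and (F1) give
\begin{equation}\label{eq:rho}
\rho(s)\ge\rho(t)+(t-s).
\end{equation}
Formally, $\rho'\le-1$ and $D'=N\omega_N\rho^{N-1}(\rho'+1)\le0$. To avoid discussing the regularity of $\rho$ we argue on partitions $s=\tau_0<\dots<\tau_n=t$. Convexity of $x\mapsto x^N$ on $[0,\infty)$ and \eqref{eq:rho} give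
\[
\rho(\tau_{i-1})^N-\rho(\tau_i)^N\ge N\rho(\tau_i)^{N-1}\bigl(\rho(\tau_{i-1})-\rho(\tau_i)\bigr)\ge N\rho(\tau_i)^{N-1}(\tau_i-\tau_{i-1}).
\]
Sum over $i$. The left side telescopes, and the right side is a Riemann sum of the monotone function $N\rho^{N-1}=S/\omega_N$. Letting the mesh tend to zero,
\[
\omega_N\bigl(\rho(s)^N-\rho(t)^N\bigr)\ge\int_s^tS\,d\tau=A(s)-A(t),
\]
which is $D(s)\ge D(t)$. With $s=0$ we get $\omega_N\rho(t)^N\le A(t)+yV$, and $S=N\omega_N\rho^{N-1}$ yields \eqref{eq:upper}.
\end{proof}

\begin{remark}\label{rem:shell}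
The right side of \eqref{eq:upper} has a geometric meaning. From the ball $B_{\rho(0)}$ remove the concentric ball of volume $yV$. The resulting shell has volume $V$ and its outer sphere has area $P(K)$. If we shrink the outer sphere until the shell has volume $A(t)$, the area of that sphere is exactly the right side of \eqref{eq:upper}.
\end{remark}

\begin{remark}\label{rem:annulus}
Convexity of $K$ enters through the convexity of $K_t$, which (F1) and (F2) require. For the planar annulus $\{1<|x|<3\}$ we have $S(t)=2\pi(1+t)+2\pi(3-t)=8\pi$, so \eqref{eq:rho} fails and $D$ is increasing.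
\end{remark}

\section{Torsion, perimeter and volume of a convex set}\label{sec:torsion}

Fix $q\in[1,\infty)$ and put
\[
\alpha=\frac{q(N-1)}N>0,\qquad m=1+\frac Nq>1,\qquad\text{so that}\quad q-\alpha=\frac qN,\quad\alpha m=\frac{(N-1)(N+q)}N .
\]
The goal of this section is the following extension of \eqref{eq:plane2}.

\begin{proposition}\label{prop:key}
Let $K$ be a convex set and $y=y(K)$. Then
\[
\mathcal{T}_q(K)\left(\frac{P(K)}{|K|}\right)^{N+q}\ge\frac{N^{N+1}\omega_N}{N+q}\left[\frac{(1+y)^m}{1+my}\right]^\alpha\ge\frac{N^{N+1}\omega_N}{N+q},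
\]
and the last inequality is strict unless $K$ is a ball.
\end{proposition}

For $q>1$ and $u=f(d)$, H\"older's inequality $\int f'A\le(\int f'^pS)^{1/p}(\int A^qS^{1-q})^{1/q}$ is an equality when $f'$ is proportional to $(A/S)^{q-1}$, so this is the best profile. On $B_1$ we have $A/S=(1-t)/N$, and $f(d)$ is the maximizer $w$ found in the proof of Lemma~\ref{lem:T}(b).

\begin{lemma}\label{lem:test}
For every convex set $K$, $\displaystyle\mathcal{T}_q(K)\ge\int_0^r\left(\frac AS\right)^qS\,dt$.
\end{lemma}

\begin{proof}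
Call $J$ the right side; $0<J<\infty$ because $0<A/S\le r$ and $S\le P(K)$. For bounded Borel $g\ge0$, Fubini's theorem gives the layer-cake formula
\begin{equation}\label{eq:layer}
\int_K\int_0^{d(x)}g(t)\,dt\,dx=\int_0^rg(t)A(t)\,dt .
\end{equation}
For $q=1$ take $g=1$: then $\mathcal{T}_1(K)=\int_0^rA\,dt=J$.

Let $q>1$, $g=(A/S)^{q-1}$, $f(t)=\int_0^tg\,d\tau$ for $0\le t\le r$, and $u=f(d)$. Since $g\le r^{q-1}$, the function $u$ is Lipschitz on $\overline K$, positive in $K$ and zero on $\partial K$. Hence $u\in W^{1,p}_0(K)$, as the limit of the compactly supported functions $(u-\varepsilon)_+$. By \eqref{eq:layer}, $\int_Ku=\int_0^rgA\,dt=J$. The function $S$ is monotone and $A$ is continuous, so $g$ is continuous, and $f'=g$, outside a countable set $Z$. The set $\{d\in Z\cup\{r\}\}$ is null by Lemma~\ref{lem:basic}, so the chain rule gives $|\nabla u|=g(d)$ a.e. By \eqref{eq:coarea} and $p(q-1)=q$ we get $\int_K|\nabla u|^p=\int_0^r(A/S)^qS\,dt=J$. Therefore $T_p(K)\ge J^p/J=J^{p-1}$.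
\end{proof}

The next lemma is the one-variable inequality.

\begin{lemma}\label{lem:jensen}
Let $\mu$ be the measure $d\mu=\frac{N+q}N\,b^{q/N}\,db$ on $(0,1)$. For $y\ge0$,
\[
F(y):=\int_0^1\left(1+\frac yb\right)^{-\alpha}d\mu(b)\ \ge\ (1+my)^{-\alpha}.
\]
\end{lemma}

\begin{proof}
The measure $\mu$ has total mass $1$, and $\int_0^1b^{-1}d\mu=\frac{N+q}N\int_0^1b^{q/N-1}\,db=\frac{N+q}N\cdot\frac Nq=m$. So the function $1+y/b$ has mean $1+my$, and the claim is Jensen's inequality for the convex function $x\mapsto x^{-\alpha}$ on $(0,\infty)$.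
\end{proof}

\begin{remark}\label{rem:firstorder}
Since $0\le1-(1+x)^{-\alpha}\le\alpha x$ for $x\ge0$, dominated convergence gives $F(y)=1-\alpha my+o(y)$ as $y\downarrow0$. In \eqref{eq:product} below, $F$ is multiplied by $(1+y)^{\alpha m}=1+\alpha my+O(y^2)$. As in the plane the first-order terms cancel, so only a bound for $F$ that is exact to first order can work. Jensen's bound is such a bound, and this is why the remainder in \eqref{eq:remainder} is quadratic in $y$.
\end{remark}

\begin{proof}[Proof of Proposition~\ref{prop:key}]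
By \eqref{eq:upper}, $(A/S)^q\ge N^{-q}\omega_N^{-q/N}G(A)$ with $G(a)=a^q(a+yV)^{-\alpha}$. The function $G$ is continuous on $[0,V]$ with $G(0)=0$, because $G(a)\le a^{q/N}$. Lemma~\ref{lem:test}, formula \eqref{eq:subst} and the substitution $a=Vb$ give
\[
\mathcal{T}_q(K)\ge\frac1{N^q\omega_N^{q/N}}\int_0^V\frac{a^q\,da}{(a+yV)^\alpha}=\frac{V^{1+\frac qN}}{N^q\omega_N^{q/N}}\int_0^1b^{\frac qN}\left(1+\frac yb\right)^{-\alpha}db=\frac{V^{\frac{N+q}N}}{N^q\omega_N^{q/N}}\cdot\frac N{N+q}\,F(y).
\]
On the other hand \eqref{eq:excess} gives $P(K)/V=N\omega_N^{1/N}V^{-1/N}(1+y)^{(N-1)/N}$, so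
\[
\left(\frac{P(K)}V\right)^{N+q}=N^{N+q}\,\omega_N^{\frac{N+q}N}\,V^{-\frac{N+q}N}(1+y)^{\alpha m}.
\]
In the product the powers of $V$ cancel:
\begin{equation}\label{eq:product}
\mathcal{T}_q(K)\left(\frac{P(K)}V\right)^{N+q}\ge\frac{N^{N+1}\omega_N}{N+q}\,(1+y)^{\alpha m}F(y).
\end{equation}
Lemma~\ref{lem:jensen} yields the first inequality of the proposition. The second is Bernoulli's inequality $(1+y)^m\ge1+my$, which is strict for $y>0$ because $m>1$; and $y=0$ only for balls.
\end{proof}

\section{Passing to the Cheeger set}\label{sec:cheeger}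

\begin{proof}[Proof of Theorem~\ref{thm:general}]
\emph{The inequalities.} The set $C$ is convex and $h_1(\Omega)=P(C)/|C|$; this is the second place where convexity of $\Omega$ is used, through (F4). Proposition~\ref{prop:key} with $K=C$ and Lemma~\ref{lem:T}(b) give
\[
\mathcal{T}_q(C)\,h_1(\Omega)^{N+q}\ge\left[\frac{(1+y)^m}{1+my}\right]^\alpha\mathcal{T}_q(B)\,h_1(B)^{N+q}.
\]
Multiplying by $\mathcal{T}_q(\Omega)/\mathcal{T}_q(C)$ we obtain the first inequality in \eqref{eq:general}. The second holds because both factors in front of the ball value are at least $1$, by Lemma~\ref{lem:T}(a) and by Proposition~\ref{prop:key}.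

\emph{The equality case.} If the value for $\Omega$ equals the value for $B$, both factors equal $1$. By the strictness in Proposition~\ref{prop:key}, $C$ is a ball. Then $\mathcal{T}_q(\Omega)=\mathcal{T}_q(C)$ and Lemma~\ref{lem:T}(c) force $\Omega=C$. Conversely, all balls give the same value by Lemma~\ref{lem:T}(b).

\emph{The remainder for $q=2$.} Now $m=\frac{N+2}2\ge2$ and $\alpha=\frac{2(N-1)}N\ge1$. The third derivative $m(m-1)(m-2)(1+y)^{m-3}$ of $(1+y)^m$ is nonnegative, so Taylor's formula gives $(1+y)^m\ge1+my+\frac{m(m-1)}2y^2$. Bernoulli's inequality with exponent $\alpha$ then gives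
\[
\left[\frac{(1+y)^m}{1+my}\right]^\alpha\ge\left[1+\frac{m(m-1)y^2}{2(1+my)}\right]^\alpha\ge1+\frac{\alpha m(m-1)}2\cdot\frac{y^2}{1+my}.
\]
Here $\frac{\alpha m(m-1)}2=\frac12\cdot\frac{2(N-1)}N\cdot\frac{N+2}2\cdot\frac N2=\frac{(N-1)(N+2)}4$ and $4(1+my)=4+2(N+2)y$, which gives \eqref{eq:remainder}.
\end{proof}

Taking $q=2$ and extracting the root of order $N+2$ proves Theorem~\ref{thm:main}; the explicit constant is the one in Lemma~\ref{lem:T}(b).

\begin{proof}[Proof of Corollary~\ref{cor:stability}]
The quantitative isoperimetric inequality \cite{FMP} provides $c_N>0$ such that $P(C)\ge N\omega_N^{1/N}|C|^{(N-1)/N}(1+c_N\mathcal{A}(C)^2)$. Since $\frac N{N-1}>1$, this gives $y\ge c_N\mathcal{A}(C)^2$. The right side of \eqref{eq:remainder} is increasing in $y$, because $y^2/(4+2(N+2)y)$ is the reciprocal of the decreasing function $4y^{-2}+2(N+2)y^{-1}$. Moreover $\mathcal{A}(C)\le2$, since $|C\,\triangle\,B(x,R)|\le2|C|$. Hence the remainder in \eqref{eq:remainder} is at least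
\[
\frac{(N-1)(N+2)\,c_N^2\,\mathcal{A}(C)^4}{4+2(N+2)c_N\mathcal{A}(C)^2}\ge\frac{(N-1)(N+2)\,c_N^2}{4+8(N+2)c_N}\,\mathcal{A}(C)^4 .\qedhere
\]
\end{proof}

\section{Perforated cubes}\label{sec:holes}

We want sets with bounded Cheeger constant and vanishing torsional rigidity. Small holes do this, because the two quantities see a hole of radius $\varrho$ at different scales. Place $k^N$ holes on a grid in the unit cube. They add perimeter of order $k^N\varrho^{N-1}$, while, as we show below, they force $T_2$ to be of order at most $k^{-N}\varrho^{2-N}$ for $N\ge3$, and $k^{-2}\ln(1/(k\varrho))$ for $N=2$. With $\varrho=k^{-\gamma}$ both tend to zero if $\gamma(N-1)>N$ and $\gamma(N-2)<N$.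

\begin{proof}[Proof of Proposition~\ref{prop:counter}]
Let $\gamma=\frac{2N}{2N-3}>1$. It satisfies $\gamma(N-1)>N>\gamma(N-2)$, because $2N-2>2N-3>2N-4$. Let $k\in\mathbb{N}$ be so large that $\varrho=k^{-\gamma}<\frac1{2k}$. Divide $Q=(0,1)^N$ into $k^N$ cubic cells of side $1/k$, remove from each cell the closed concentric ball of radius $\varrho$, and call the result $\Omega_k$. Its boundary is the disjoint union of $\partial Q$ and $k^N$ spheres, so $\Omega_k$ is Lipschitz. It is connected: in each cell every point is joined by a radial segment to a sphere of radius slightly larger than $\varrho$, which is connected as $N\ge2$, and adjacent cells share a face.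

\emph{Cheeger constant.} We have $P(\Omega_k)=2N+N\omega_Nk^{N-\gamma(N-1)}\to2N$ and $|\Omega_k|=1-\omega_Nk^{N-\gamma N}\to1$. Hence $h_1(\Omega_k)\le P(\Omega_k)/|\Omega_k|\to2N$. For $\lambda_{1,1}$, let $\delta=\operatorname{dist}(\cdot,\partial\Omega_k)$ and $v_\eta=\min\{1,(\delta-\eta)_+/\eta\}$. This function is Lipschitz with compact support in $\Omega_k$, so its mollifications are admissible and converge to it in $W^{1,1}$. For small $\eta$ the set $\{\eta<\delta<2\eta\}$ is the disjoint union of a frame along $\partial Q$ and of $k^N$ spherical shells, so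
\[
\int|\nabla v_\eta|\,dx=\frac{(1-2\eta)^N-(1-4\eta)^N}\eta+k^N\omega_N\frac{(\varrho+2\eta)^N-(\varrho+\eta)^N}\eta\ \longrightarrow\ 2N+k^NN\omega_N\varrho^{N-1}=P(\Omega_k)
\]
as $\eta\to0$, while $\int v_\eta\to|\Omega_k|$. Thus $\lambda_{1,1}(\Omega_k)\le P(\Omega_k)/|\Omega_k|$ as well.

\emph{Torsional rigidity.} Let $u\in C_c^\infty(\Omega_k)$. In a cell use polar coordinates $(\sigma,\theta)$ about its center, and let $R(\theta)\le\sqrt N/k$ be the distance from the center to the boundary of the cell in direction $\theta$. Since $u=0$ at radius $\varrho$, we have $u(\sigma\theta)=\int_\varrho^\sigma\partial_\tau u(\tau\theta)\,d\tau$, and the Cauchy--Schwarz inequality with weights $\tau^{\pm(N-1)/2}$ gives, for $\varrho<\sigma<R(\theta)$,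
\[
u(\sigma\theta)^2\le\beta_k\int_\varrho^{R(\theta)}|\nabla u(\tau\theta)|^2\tau^{N-1}\,d\tau,\qquad\beta_k=\int_\varrho^{\sqrt N/k}\tau^{1-N}\,d\tau .
\]
Multiply by $\sigma^{N-1}$ and integrate in $\sigma$, using $\int_\varrho^{R(\theta)}\sigma^{N-1}d\sigma\le N^{\frac N2-1}k^{-N}$; then integrate in $\theta$ and sum over the cells. The result is
\[
\int_{\Omega_k}u^2\,dx\le\Lambda_k\int_{\Omega_k}|\nabla u|^2\,dx,\qquad\Lambda_k=N^{\frac N2-1}k^{-N}\beta_k .
\]
As $|\Omega_k|\le1$, we get $(\int|u|)^2\le\int u^2\le\Lambda_k\int|\nabla u|^2$, and by density $T_2(\Omega_k)\le\Lambda_k$. For $N\ge3$, $\beta_k\le\varrho^{2-N}/(N-2)=k^{\gamma(N-2)}/(N-2)$, and $\gamma(N-2)<N$. For $N=2$, $\gamma=4$ and $\beta_k=\ln(\sqrt2\,k^3)$. In both cases $\Lambda_k\to0$.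

So $T_2(\Omega_k)\to0$ while $h_1(\Omega_k)$ and $\lambda_{1,1}(\Omega_k)$ stay bounded, and both products tend to zero.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AC}
F. Alter, V. Caselles, \emph{Uniqueness of the Cheeger set of a convex body}, Nonlinear Anal. 70 (2009), 32--44.

\bibitem{FMP}
Fusco, Maggi, Pratelli, Ann. of Math. 168 (2008).

\bibitem{CKJ}
\emph{On a Cheeger-Kohler-Jobin inequality}, \texttt{https://cvgmt.sns.it/media/doc/paper/5932/lumaru\_proceedings.pdf}

\bibitem{Sch}
R. Schneider, \emph{Convex Bodies: The Brunn--Minkowski Theory}, 2nd ed.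

\end{thebibliography}
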